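\title{Tree-depth-critical graphs of large maximum degree}

\begin{abstract}
A graph is $k$-critical if it has tree-depth $k$ and every proper minor has smaller tree-depth. We disprove the conjecture that a $k$-critical graph has maximum degree at most $k-1$. There is a $40$-critical graph on $43$ vertices with a vertex of degree $40$, there are counterexamples for every $k\ge 40$, and the excess of the maximum degree over $k-1$ is unbounded. The examples are built from regular bipartite graphs without cycles of length $6$ and $8$. They arise as spanning subgraphs of graphs with no induced $2K_2$, whose tree-depth is determined by the independence number.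
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A \emph{ranking} of a graph $G$ is a labeling of its vertices by positive integers such that every path whose two endpoints are distinct and have equal labels contains a vertex with a higher label. In particular, adjacent vertices have different labels. The \emph{tree-depth} $\operatorname{td}(G)$ is the smallest number of labels used by a ranking of $G$, and a ranking with $\operatorname{td}(G)$ labels is \emph{optimal}. Only the order of the labels matters, so we always take a ranking with $k$ labels to use $1,\dots,k$, and we call a ranking with labels in $\{1,\dots,k\}$ a \emph{$k$-ranking}. Read from the highest label down, a ranking is a schedule for taking the graph apart: $\operatorname{td}(G)$ is the least number of steps needed to delete all of $G$ when each step deletes at most one vertex from each connected component. For example, $\operatorname{td}(K_k)=k$, while a star with any positive number of leaves has tree-depth $2$: label the center $2$ and the leaves $1$.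

A \emph{minor} of $G$ is a graph obtained from $G$ by a sequence of vertex deletions, edge deletions and edge contractions, and it is \emph{proper} if the sequence is nonempty. Here contracting an edge $e=yz$ replaces $y$ and $z$ by one vertex adjacent to all other neighbors of $y$ and of $z$; the result is written $G/e$. Tree-depth does not increase under taking minors. A graph $G$ is \emph{critical} if every proper minor of $G$ has smaller tree-depth than $G$, and \emph{$k$-critical} if in addition $\operatorname{td}(G)=k$. In a $k$-critical graph every vertex and every edge is needed to force $k$ labels.

How large can a degree be in a $k$-critical graph? The star shows that tree-depth alone does not bound the maximum degree $\Delta$, but a star with two or more leaves is not critical, since a single edge already has tree-depth $2$. The complete graph $K_k$ is $k$-critical with $\Delta=k-1$, and there are two reasons to expect that it is extremal. First, if a vertex $v$ has $k$ or more neighbors, then in every $k$-ranking two of them share a label, and one may expect one of the two edges to be redundant, as in the star. Second, the bound holds in a natural class of graphs. Call $G$ \emph{1-unique} if for every vertex $v$ there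 is an optimal ranking of $G$ in which $v$ is the only vertex labeled $1$. A result of Barrus and Sinkovic states that a 1-unique graph with tree-depth $k$ has $\Delta\le k-1$. The problem we treat, taken from \cite{source}, is the following conjecture:
\begin{quote}
\emph{If $G$ is $k$-critical, then $\Delta(G)\le k-1$.}
\end{quote}
The conjecture is false. Our counterexamples come from bipartite graphs in which certain short cycles and large complete bipartite subgraphs are absent.

\begin{theorem}\label{thm:main}
Let $m\ge 3$ and let $J$ be a finite $m$-regular bipartite graph with nonempty parts $A_1,A_2$ and $N=|A_1|+|A_2|$ vertices, such that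
\begin{itemize}
\item[(J1)] $J$ has no cycle of length $6$ or $8$;
\item[(J2)] if $K_{p,q}\subseteq J$ with $p,q\ge 1$, then $p+q\le m+1$.
\end{itemize}
Put $k=N+3-m$. Then there is a $k$-critical graph on $N+3$ vertices in which one vertex has degree $N=k+m-3\ge k$ and every other vertex has degree at most $k-1$.
\end{theorem}

Both conditions hold if $J$ has girth (length of a shortest cycle) at least $10$. For (J2), a subgraph $K_{p,q}$ with $p,q\ge 2$ contains a $4$-cycle, and if $p=1$ then $q\le m$. A cubic graph $J$ on $40$ vertices, which does contain $4$-cycles, gives an explicit value of $k$.

\begin{corollary}\label{cor:forty}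
There is a $40$-critical graph on $43$ vertices with maximum degree $40$.
\end{corollary}

The failure of the conjecture persists for all larger $k$ and grows with $k$.

\begin{theorem}\label{thm:growth}
Let $f(k)=\sup\{\Delta(G): G \text{ is } k\text{-critical}\}$.
\begin{itemize}
\item[(a)] For every $k\ge 1$, whenever some $k$-critical graph has maximum degree $d$, some $(k+1)$-critical graph has maximum degree at least $d+1$. Hence $f(k)-k$ is nondecreasing.
\item[(b)] $f(k)\ge k$ for all $k\ge 40$.
\item[(c)] $f(k)-k\to\infty$; moreover $f(k)\ge k-2+\tfrac12 (k/4)^{1/5}$ for all $k\ge 128$.
\end{itemize}
\end{theorem}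

The proof of Theorem~\ref{thm:main} has two ingredients. The first (Section~\ref{sec:rankings}) is that the property in the definition of 1-uniqueness makes edge contractions lower the tree-depth, and that it is needed at only one end of each edge; so one vertex $v$ may be exempt, and its degree is then not constrained. The second (Section~\ref{sec:2K2}) is a class of graphs in which tree-depth can be computed exactly, so that one can arrange that every edge at $v$ is needed. Section~\ref{sec:construction} contains the construction, Section~\ref{sec:cubic} the cubic graph on $40$ vertices, and Section~\ref{sec:growth} the proof of Theorem~\ref{thm:growth}.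

\section{Contractions and vertices labeled 1}\label{sec:rankings}

We write $|F|$ for the number of vertices of a graph $F$ and $F[W]$ for the subgraph induced by a vertex set $W$; the empty graph has tree-depth $0$. For a labeling of $F$ and an integer $c$, let $F_{\le c}$ be the subgraph induced by the vertices with label at most $c$. Two vertices labeled $c$ are joined by a path without a higher label exactly when they lie in one component of $F_{\le c}$. This gives the test that we use throughout:
\begin{itemize}
\item[(R0)] A labeling of $F$ is a ranking if and only if, for every $c$, each component of $F_{\le c}$ contains at most one vertex labeled $c$.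
\end{itemize}
Three standard facts follow.
\begin{itemize}
\item[(R1)] The restriction of a ranking to a subgraph is a ranking, and $\operatorname{td}(F)$ is the maximum of the tree-depths of the components of $F$.
\item[(R2)] For $W\subseteq V(F)$, a ranking of $F[W]$ extends to a ranking of $F$ by giving the vertices outside $W$ distinct larger labels. Hence $\operatorname{td}(F)\le \operatorname{td}(F[W])+|F|-|W|$, and in particular $\operatorname{td}(F)\le 1+\operatorname{td}(F-z)$ for every vertex $z$.
\item[(R3)] If $F$ is connected and $|F|\ge 2$, then $\operatorname{td}(F)=1+\min_z \operatorname{td}(F-z)$.
\end{itemize}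
For (R3), the highest label of an optimal ranking of a connected graph occurs at a single vertex $z$ by (R0), and the ranking restricted to $F-z$ uses one label fewer; the other inequality is (R2).

\begin{lemma}\label{lem:contract}
Let $g$ be a ranking of $F$ and let $e=yz$ be an edge with $g(z)<g(y)$. Give the merged vertex of $F/e$ the label $g(y)$ and keep all other labels. The result is a ranking of $F/e$.
\end{lemma}

\begin{proof}
We check (R0) for each $c$. If $c<g(y)$, the merged vertex is not in $(F/e)_{\le c}$, and $(F/e)_{\le c}$ is $F_{\le c}$ with $z$ removed if present. Each of its components lies in a component of $F_{\le c}$, so it contains at most one vertex labeled $c$. If $c\ge g(y)$, then $y$ and $z$ both lie in $F_{\le c}$, and $(F/e)_{\le c}=F_{\le c}/e$. Contracting $e$ matches the components of $F_{\le c}$ with those of $F_{\le c}/e$, and since $g(z)<c$, matched components contain the same number of vertices labeled $c$.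
\end{proof}

The ends of an edge have different labels, so Lemma~\ref{lem:contract} and (R1) show that tree-depth does not increase under taking minors. Consequently, a graph $F$ with $\operatorname{td}(F)=k$ is $k$-critical as soon as every \emph{single} deletion or contraction gives tree-depth at most $k-1$: a proper minor is a minor of the graph produced by the first operation.

The next lemma collects what the label $1$ says about a vertex. Part (a) gives the degree bound for 1-unique graphs quoted in the introduction.

\begin{lemma}\label{lem:one}
Let $z$ be a vertex labeled $1$ in a $k$-ranking $g$ of $F$.
\begin{itemize}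
\item[(a)] $\deg_F(z)\le k-1$.
\item[(b)] If $z$ is the only vertex labeled $1$, then $\operatorname{td}(F-z)\le k-1$, and $\operatorname{td}(F/e)\le k-1$ for every edge $e$ at $z$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The neighbors of $z$ have labels in $\{2,\dots,k\}$. Two neighbors $y,y'$ with equal labels would be the ends of the path $yzy'$, which has no higher label. So the labels of the neighbors are distinct.

(b) The restriction of $g$ to $F-z$ and the ranking of $F/e$ given by Lemma~\ref{lem:contract} use only the labels $2,\dots,k$.
\end{proof}

By part (a), a vertex of degree at least $k$ in a $k$-critical graph is never labeled $1$ in an optimal ranking. The same holds for the rankings that witness that its edges are needed.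

\begin{proposition}\label{prop:necessary}
Let $G$ be $k$-critical and $\deg_G(v)\ge k$. Then for every edge $vu$, every $(k-1)$-ranking of $G-vu$ gives $v$ a label at least $2$.
\end{proposition}

\begin{proof}
If $v$ had label $1$, Lemma~\ref{lem:one}(a) would give $\deg_{G-vu}(v)\le k-2$, so $\deg_G(v)\le k-1$.
\end{proof}

To prove that a graph is critical one has to control all deletions and all contractions. Lemma~\ref{lem:one}(b) handles a contraction if one end of the edge can be the only vertex labeled $1$, and every edge has an end different from $v$. Edge deletions can be handled without any computation by passing to a minimal subgraph of the same tree-depth, provided that we know that the edges at $v$ survive. This reduces the problem to two kinds of rankings.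

\begin{proposition}\label{prop:reduction}
Let $G$ be a graph with $\operatorname{td}(G)=k$ and let $v$ be a vertex with at least one neighbor. Suppose that
\begin{itemize}
\item[(i)] $\operatorname{td}(G-vu)\le k-1$ for every edge $vu$ of $G$;
\item[(ii)] for every vertex $z\ne v$ there is a $k$-ranking of $G$ in which $z$ is the only vertex labeled $1$.
\end{itemize}
Then $G$ has a $k$-critical subgraph $G'$ with $V(G')=V(G)$ and $\deg_{G'}(v)=\deg_G(v)$, and every vertex other than $v$ has degree at most $k-1$ in $G'$.
\end{proposition}

\begin{proof}
Among the subgraphs of $G$ with tree-depth $k$ choose $G'$ with $|V(G')|+|E(G')|$ minimum. If $G'$ missed an edge $vu$, then $G'\subseteq G-vu$ and $\operatorname{td}(G')\le k-1$ by (i). So $G'$ contains all edges of $G$ at $v$, and therefore also $v$. If $G'$ missed a vertex $z\ne v$, then $G'\subseteq G-z$ and $\operatorname{td}(G')\le k-1$ by (ii) and Lemma~\ref{lem:one}(b). So $V(G')=V(G)$.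

Deleting a vertex or an edge from $G'$ gives tree-depth at most $k-1$ by the choice of $G'$. Let $e$ be an edge of $G'$ and let $z\ne v$ be one of its ends. The ranking in (ii) restricts to a $k$-ranking of $G'$ in which $z$ is the only vertex labeled $1$, so $\operatorname{td}(G'/e)\le k-1$ by Lemma~\ref{lem:one}(b). Thus $G'$ is $k$-critical. The degree bound for $z\ne v$ is Lemma~\ref{lem:one}(a).
\end{proof}

It remains to find $G$, $k$ and $v$ as in Proposition~\ref{prop:reduction} with $\deg_G(v)\ge k$. Conditions (i) and (ii) are upper bounds and are proved by exhibiting rankings. The difficulty is the lower bound $\operatorname{td}(G)\ge k$, which concerns all rankings.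

\section{Graphs with no induced $2K_2$}\label{sec:2K2}

Let $\alpha(F)$ be the largest size of an independent set in $F$. Applying (R2) to a largest independent set, labeled $1$, gives $\operatorname{td}(F)\le |F|-\alpha(F)+1$ for every nonempty graph $F$. This ranking deletes one vertex per step until no edge is left. A better schedule must at some moment work in parallel on two components that both contain an edge, and two such edges induce the graph $2K_2$, the disjoint union of two edges. For $F=2K_2$ itself the bound is $3$ and the tree-depth is $2$. When $2K_2$ is excluded, the bound is exact.

\begin{lemma}\label{lem:formula}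
If $F$ is a nonempty graph with no induced $2K_2$, then $\operatorname{td}(F)=|F|-\alpha(F)+1$.
\end{lemma}

\begin{proof}
We prove the lower bound by induction on $|F|$; for $|F|=1$ both sides equal $1$. Induced subgraphs of $F$ have no induced $2K_2$, so the induction hypothesis applies to them.

If $F$ is connected and $|F|\ge 2$, then by (R3) there is a vertex $z$ with
\[
\operatorname{td}(F)=1+\operatorname{td}(F-z)\ge 1+(|F|-1)-\alpha(F-z)+1\ge |F|-\alpha(F)+1 .
\]
If $F$ is disconnected, at most one component contains an edge. Let $F_0$ be that component, or any component if $F$ has no edge. The other components are $i\ge 1$ isolated vertices, so $|F_0|=|F|-i$ and $\alpha(F_0)=\alpha(F)-i$, and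
\[
\operatorname{td}(F)\ge \operatorname{td}(F_0)\ge (|F|-i)-(\alpha(F)-i)+1 . \qedhere
\]
\end{proof}

Let $G$ have $n$ vertices, independence number $\alpha$ and no induced $2K_2$, so that $k=\operatorname{td}(G)=n-\alpha+1$. If a vertex $v$ has $t$ nonneighbors other than itself, then
\begin{equation}\label{eq:excess}
\deg_G(v)-(k-1)=(n-1-t)-(n-\alpha)=\alpha-1-t .
\end{equation}
So we want $\alpha$ large and $t$ small. To obtain condition (i) of Proposition~\ref{prop:reduction} it suffices, by (R2), to find for each neighbor $u$ of $v$ a set $W$ of $\alpha+2$ vertices with $\operatorname{td}((G-vu)[W])\le 2$, because then $\operatorname{td}(G-vu)\le 2+n-(\alpha+2)=k-1$. The smallest instance of our construction shows such a set.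

\begin{example}\label{ex:pentagon}
Let $G$ be the $5$-cycle with vertices $v,a,w_1,w_2,x$ in cyclic order. Any four vertices induce a path, so there is no induced $2K_2$; since $\alpha=2$, Lemma~\ref{lem:formula} gives $k=5-2+1=4$. Deleting the edge $va$ leaves the path $a\,w_1\,w_2\,x\,v$ and creates an induced $2K_2$ on the $\alpha+2=4$ vertices of $W=\{a,w_1,x,v\}$. Two labels suffice for $W$, and labeling the path by $1,2,3,1,2$ gives a $3$-ranking. By the symmetry of the cycle, (i) holds. Labeling $v,a,w_1,w_2,x$ by $3,1,2,4,2$ gives a $4$-ranking of $G$: the two paths between the vertices labeled $2$ pass through $w_2$ and through $v$. Here $a$ is the only vertex labeled $1$, and again by symmetry (ii) holds. In \eqref{eq:excess} we have $t=2$ and $\alpha-1-t=-1$, so the degree of $v$ is too small.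
\end{example}

The plan is to keep $t=2$ and to increase $\alpha$. In the example, $W$ splits in $G-va$ into the edge $aw_1$ and the edge $vx$. We enlarge the second edge to a star and ask that for each neighbor $u$ of $v$ there be a vertex $w$ and a set $X(u)$ of $m=\alpha-1$ vertices such that, in $G-vu$, the set $W=X(u)\cup\{v,u,w\}$ induces two components: the star with center $v$ and leaf set $X(u)$, and the edge $uw$. The center $v$ receives label $2$, the smallest value that Proposition~\ref{prop:necessary} allows for a vertex of degree at least $k$.

With this choice of shape, $w$ is a nonneighbor of $v$; say that $u$ \emph{uses} $w$. If $u$ uses $w$, then $w$ is adjacent to $u$ and not adjacent to the vertices of $X(u)$. These are neighbors of $v$ as well, and they cannot use $w$. So one nonneighbor is not enough. With two nonneighbors $w_1,w_2$, split the neighbors of $v$ into a set $A_1$ of vertices that use $w_1$ and a set $A_2$ of vertices that use $w_2$; then $X(u)\subseteq A_2$ for $u\in A_1$ and vice versa. We take the relation $x\in X(u)$ to be symmetric, so that it is the adjacency relation of an $m$-regular bipartite graph $J$ with parts $A_1,A_2$. The shape of $W$ then prescribes certain nonedges of $G$: each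 set $X(u)\cup\{u\}$ is independent, and $w_1$, $w_2$ have no neighbors in $A_2$, $A_1$ respectively. We make all other pairs adjacent. For the pair $w_1w_2$ there is no choice: if $u\in A_1$ and $x\in X(u)$, then without the edge $w_1w_2$ the edges $uw_1$ and $xw_2$ would induce a $2K_2$. What has to be proved is that the prescribed nonedges create neither an independent set of more than $m+1$ vertices nor an induced $2K_2$. This is where (J1) and (J2) enter.

\section{The graph built from $J$}\label{sec:construction}

Throughout this section $m\ge 1$, $J$ is an $m$-regular bipartite graph with nonempty parts $A_1,A_2$ and $N$ vertices, and $k=N+3-m$. Since $G$ is described by its nonedges, we define its complement. Let $H$ be the graph on $\{v,w_1,w_2\}\cup A_1\cup A_2$ whose edges are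
\begin{itemize}
\item $vw_1$ and $vw_2$;
\item $w_1x$ for all $x\in A_2$, and $w_2a$ for all $a\in A_1$;
\item the edges of $J$;
\item the pairs of distinct vertices in the same part $A_i$ that have a common neighbor in $J$.
\end{itemize}
Let $G=\overline H$ be the complement of $H$. It has $N+3$ vertices, and
\[
N_G(v)=A_1\cup A_2,\qquad N_G(w_1)=A_1\cup\{w_2\},\qquad N_G(w_2)=A_2\cup\{w_1\}.
\]
The construction is symmetric under exchanging the indices $1$ and $2$. If $J$ is a single edge $ax$, then $G$ is the $5$-cycle of Example~\ref{ex:pentagon}. The last two kinds of edges of $H$ give:
\begin{itemize}
\item[$(\ast)$] For every $y\in A_1\cup A_2$, the set $N_J(y)\cup\{y\}$ is a clique of $H$ with $m+1$ vertices.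
\end{itemize}
Independent sets of $G$ are cliques of $H$, so $\alpha(G)$ is the clique number $\omega(H)$. The complement of $2K_2$ is the $4$-cycle, so $G$ has no induced $2K_2$ exactly when $H$ has no induced $4$-cycle.

\subsection*{Cliques of $H$}

A clique of $H$ inside one part is a set of vertices any two of which have a common neighbor in $J$. To bound its size we show that all of them have one common neighbor.

\begin{lemma}\label{lem:helly}
Suppose that $J$ has no $6$-cycle. If $S\subseteq A_i$ is a nonempty clique of $H$, then $S\subseteq N_J(y)$ for some vertex $y$ of $J$. In particular $|S|\le m$.
\end{lemma}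

\begin{proof}
For $|S|=1$ this holds because $m\ge 1$, and for $|S|=2$ it is the definition of $H$. Suppose that the statement fails, and let $S$ be a smallest clique for which it fails; then $|S|\ge 3$. Choose distinct $s_1,s_2,s_3\in S$. By minimality, for each $j$ there is a vertex $y_j$ adjacent in $J$ to all of $S\setminus\{s_j\}$, and $y_j$ is not adjacent to $s_j$ because the statement fails for $S$. For $j\ne l$ the vertex $y_l$ is adjacent to $s_j$ and $y_j$ is not, so $y_1,y_2,y_3$ are distinct. Then $s_1\,y_2\,s_3\,y_1\,s_2\,y_3\,s_1$ is a $6$-cycle in $J$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:clique}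
If $J$ satisfies (J1) and (J2), then $\omega(H)=m+1$.
\end{lemma}

\begin{proof}
By $(\ast)$, $\omega(H)\ge m+1$. Let $Q$ be a clique of $H$. If $v\in Q$, then $|Q|\le 2\le m+1$, since the only neighbors of $v$ in $H$ are the nonadjacent vertices $w_1,w_2$. If $w_1\in Q$ and $v\notin Q$, then $Q\setminus\{w_1\}\subseteq A_2$, and $|Q|\le m+1$ by Lemma~\ref{lem:helly}; the case of $w_2$ is symmetric. Otherwise $Q=S\cup T$ with $S\subseteq A_1$ and $T\subseteq A_2$. If $S$ or $T$ is empty, then $|Q|\le m$ by Lemma~\ref{lem:helly}. If both are nonempty, every vertex of $S$ is adjacent in $J$ to every vertex of $T$, and $|Q|\le m+1$ by (J2).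
\end{proof}

\subsection*{Induced 4-cycles of $H$}

An edge of $H$ inside a part stands for a path of length $2$ in $J$. Expanding the edges of an induced $4$-cycle in this way produces a cycle of length $6$ or $8$ in $J$.

\begin{lemma}\label{lem:C4}
If $J$ satisfies (J1), then $H$ has no induced $4$-cycle.
\end{lemma}

\begin{proof}
Let $C$ be an induced $4$-cycle in $H$. The two neighbors on $C$ of a vertex of $C$ are nonadjacent in $H$.

Suppose $v\in C$. Its neighbors on $C$ are $w_1$ and $w_2$, and the fourth vertex is a common neighbor of $w_1$ and $w_2$ other than $v$. But $N_H(w_1)=\{v\}\cup A_2$ and $N_H(w_2)=\{v\}\cup A_1$ meet only in $v$.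

Suppose $w_1\in C$ and $v\notin C$. The neighbors of $w_1$ on $C$ are nonadjacent vertices $x,x'\in A_2$. The fourth vertex $y$ is adjacent to $x$ and $x'$ and not to $w_1$. It is not in $A_2$, since $w_1$ is adjacent to all of $A_2$, and it is not $w_2$, which has no neighbor in $A_2$. So $y\in A_1$ and $x,x'\in N_J(y)$, and $(\ast)$ makes $x$ and $x'$ adjacent, a contradiction. The case $w_2\in C$ is symmetric.

It remains to consider $C\subseteq A_1\cup A_2$. By $(\ast)$, no vertex of $C$ has both of its neighbors on $C$ in the other part. This excludes three vertices in one part and one in the other, and also two vertices in each part placed alternately. Two cases are left.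

\emph{$C$ lies in one part.} Let $C$ be $s_1,s_2,s_3,s_4$ in cyclic order and let $y_j$ be a common neighbor in $J$ of $s_j$ and $s_{j+1}$, indices modulo $4$. If $y_j=y_l$ with $j\ne l$, this vertex is adjacent in $J$ to at least three vertices of $C$, two of which are opposite on $C$; these two would be adjacent in $H$. So $y_1,\dots,y_4$ are distinct, and $s_1y_1s_2y_2s_3y_3s_4y_4s_1$ is an $8$-cycle in $J$.

\emph{$C$ is $a,a',x',x$ in cyclic order with $a,a'\in A_1$ and $x,x'\in A_2$.} Then $ax,a'x'\in E(J)$ and $ax',a'x\notin E(J)$. Let $y$ be a common neighbor in $J$ of $a$ and $a'$, and $b$ a common neighbor in $J$ of $x$ and $x'$. Each of $x,x'$ is adjacent in $J$ to only one of $a,a'$, so $y\notin\{x,x'\}$; for the same reason $b\notin\{a,a'\}$. Hence $a\,y\,a'\,x'\,b\,x\,a$ is a $6$-cycle in $J$.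

Both cases contradict (J1).
\end{proof}

\subsection*{Rankings of $G$}

All the rankings we need come from (R2), applied to almost the same vertex set. They use no hypothesis on $J$ beyond regularity.

\begin{lemma}\label{lem:rankings}
\begin{itemize}
\item[(i)] $\operatorname{td}(G-vu)\le k-1$ for every edge $vu$ of $G$.
\item[(ii)] For every vertex $z\ne v$ there is a $k$-ranking of $G$ in which $z$ is the only vertex labeled $1$.
\end{itemize}
\end{lemma}

\begin{proof}
By symmetry it suffices to treat $u\in A_1$ in (i) and $z\in A_1\cup\{w_1\}$ in (ii). Fix $u\in A_1$, let $X=N_J(u)\subseteq A_2$, and let $U=X\cup\{u,w_1\}$, a set of $m+2$ vertices. In $G$, the set $X\cup\{u\}$ is independent by $(\ast)$, and $w_1$ is adjacent to $u$ and to no vertex of $X$. So $uw_1$ is the only edge of $G[U]$.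

(i) Let $W=U\cup\{v\}$. In $G-vu$ the vertex $v$ is adjacent to all of $X$ and to neither $u$ nor $w_1$. So $(G-vu)[W]$ has two components, the edge $uw_1$ and the star with center $v$ and leaf set $X$. Label $X\cup\{u\}$ by $1$ and $v,w_1$ by $2$. The vertices labeled $1$ are independent and each component contains one vertex labeled $2$, so this is a ranking by (R0). There are $N+3-(m+3)=k-3$ vertices outside $W$, and giving them the labels $3,\dots,k-1$ yields a $(k-1)$-ranking of $G-vu$.

(ii) Let $z$ be one of the two vertices $u,w_1$. Label $z$ by $1$ and all other vertices of $U$ by $2$. The components of $G[U]$ are the edge $uw_1$ and the single vertices of $X$, and each contains one vertex labeled $2$, so this is a ranking of $G[U]$. There are $N+3-(m+2)=k-2$ vertices outside $U$, and giving them the labels $3,\dots,k$ yields a $k$-ranking of $G$. Since $u\in A_1$ was arbitrary, this covers every $z\in A_1\cup\{w_1\}$.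
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemmas~\ref{lem:clique} and~\ref{lem:C4}, $\alpha(G)=m+1$ and $G$ has no induced $2K_2$. Lemma~\ref{lem:formula} gives
\[
\operatorname{td}(G)=(N+3)-(m+1)+1=k .
\]
By Lemma~\ref{lem:rankings}, Proposition~\ref{prop:reduction} applies to $G$ and $v$. It gives a $k$-critical graph $G'$ on $N+3$ vertices in which $v$ has degree $N$ and all other degrees are at most $k-1$. Finally $N=k+m-3\ge k$ because $m\ge 3$.
\end{proof}

The graph $G'$ fails to be 1-unique at exactly one vertex. Every vertex other than $v$ is the only vertex labeled $1$ in some optimal ranking of $G'$, namely the restriction of a ranking from Lemma~\ref{lem:rankings}(ii), and $v$ is not, by Lemma~\ref{lem:one}(a).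

\begin{remark}\label{rem:hypotheses}
The hypothesis $m\ge 3$ is used only in the last line of the proof. For $m=2$ and $J=C_{10}$, which satisfies (J1) and (J2), we get $k=11$ and $\deg(v)=10=k-1$: the conjectured bound is attained, not exceeded. The conditions (J1) and (J2) are used only for the lower bound $\operatorname{td}(G)\ge k$, and the shorter even cycles, with $m=2$, show that this bound can fail when any one of the three requirements is dropped.
\begin{itemize}
\item $J=C_4$ violates only (J2). Here $|G|=7$, $k=5$, and $A_1\cup A_2$ is an independent set of $4$ vertices in $G$, so $\operatorname{td}(G)\le 7-4+1=4$.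
\item $J=C_6$ violates only the exclusion of $6$-cycles. Here $|G|=9$, $k=7$, and $A_1\cup\{w_2\}$ is an independent set of $4$ vertices in $G$, so $\operatorname{td}(G)\le 9-4+1=6$.
\item $J=C_8$ violates only the exclusion of $8$-cycles. Here $|G|=11$, $k=9$, and $A_1\cup\{w_2\}$ induces in $G$ two disjoint edges and an isolated vertex, so $\operatorname{td}(G)\le 2+(11-5)=8$ by (R2).
\end{itemize}
\end{remark}

\section{A cubic graph on 40 vertices}\label{sec:cubic}

For $m=3$ Theorem~\ref{thm:main} gives $k=N$, so a small $J$ gives a counterexample with small $k$. A cubic graph of girth at least $10$ has at least $2(1+2+4+8+16)=62$ vertices, since the paths of length at most $4$ leading away from the two ends of an edge have distinct endpoints. But (J1) and (J2) do not exclude $4$-cycles: for $m=3$ the subgraph $K_{2,2}$ has $4=m+1$ vertices. We therefore build $J$ from disjoint $4$-cycles joined by a perfect matching.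

Let $J_0$ have vertices $a[i,s]$ and $x[i,s]$ with $i\in\mathbb Z_{10}$ and $s\in\{1,6\}$, and two kinds of edges:
\begin{itemize}
\item \emph{block edges} $a[i,s]\,x[i,s']$ for all $i,s,s'$; for each $i$ they form a $4$-cycle, the \emph{block} $i$;
\item \emph{links} $a[i,s]\,x[i+s,s]$ for all $i,s$.
\end{itemize}
The map $(i,s)\mapsto(i+s,s)$ is a bijection and changes $i$, so the links form a perfect matching whose edges join different blocks. Thus $J_0$ is a cubic bipartite graph on $40$ vertices, with parts $A_1=\{a[i,s]\}$ and $A_2=\{x[i,s]\}$. The steps $1$ and $6$ are chosen to agree modulo $5$ and to differ modulo $10$; the proof uses each of these properties once.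

\begin{lemma}\label{lem:J0}
The only cycles of length at most $8$ in $J_0$ are the ten blocks.
\end{lemma}

\begin{proof}
Consider a cycle of length at most $8$ with $r$ links. If $r=0$, it consists of block edges, and it is a block because the blocks are disjoint $4$-cycles. Suppose $r\ge 1$. The links form a matching, so no two links are consecutive on the cycle. They cut the cycle into $r$ \emph{runs}, each a path with at least one edge inside one block. The length of the cycle is at least $2r$, so $r\le 4$.

Traverse the cycle in one direction. A link is \emph{forward} if it is traversed from $a[i,s]$ to $x[i+s,s]$, changing the block index by $+s$, and \emph{backward} otherwise, changing it by $-s$. Runs do not change the block index, so the changes sum to $0$ modulo $10$. Since $1\equiv 6 \pmod 5$, the numbers of forward and of backward links are congruent modulo $5$. Their sum is $r\le 4$, so they are equal, and $r\in\{2,4\}$.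

A forward link ends in $A_2$ and a backward link starts in $A_2$; a backward link ends in $A_1$ and a forward link starts in $A_1$. Hence a run between links of opposite directions joins two distinct vertices of one block in the same part, and its length is even, so at least $2$.

If $r=2$, there is a forward link with step $s$ and a backward link with step $s'$. The run after the forward link joins distinct vertices $x[h,s]$ and $x[h,s']$, so $s\ne s'$. The total change is $s-s'=\pm5\not\equiv 0\pmod{10}$, a contradiction.

If $r=4$, there are two forward and two backward links, and in cyclic order the direction changes at least twice. So at least two of the four runs have length at least $2$, and the cycle has length at least $4+2+2+1+1=10$, a contradiction.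
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:forty}]
By Lemma~\ref{lem:J0}, $J_0$ satisfies (J1). Suppose $K_{p,q}\subseteq J_0$ with $p,q\ge 1$ and $p+q\ge 5$. Since $J_0$ is cubic, $p,q\le 3$, so $K_{2,3}\subseteq J_0$. But $K_{2,3}$ contains two distinct $4$-cycles with a common vertex, while the $4$-cycles of $J_0$ are the pairwise disjoint blocks. So (J2) holds with $m=3$. Theorem~\ref{thm:main} with $m=3$ and $N=40$ gives $k=40$ and a $40$-critical graph on $43$ vertices with one vertex of degree $40$ and all others of degree at most $39$.
\end{proof}

\section{Growth of the maximum degree}\label{sec:growth}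

Theorem~\ref{thm:main} produces counterexamples for particular values of $k$. To pass from $k$ to $k+1$ without losing the excess degree, we join two critical graphs by an edge.

\begin{lemma}\label{lem:join}
Let $G_1,G_2$ be disjoint $k$-critical graphs and $y_i\in V(G_i)$. The graph $G$ obtained from $G_1\cup G_2$ by adding the edge $y_1y_2$ is $(k+1)$-critical.
\end{lemma}

\begin{proof}
A critical graph is connected, since otherwise a component of largest tree-depth would be a proper minor of the same tree-depth by (R1). So $G$ is connected. For every vertex $z$, the graph $G-z$ contains $G_1$ or $G_2$, so $\operatorname{td}(G)\ge k+1$ by (R3). Since $G-y_1$ is the disjoint union of $G_1-y_1$ and $G_2$, (R2) gives $\operatorname{td}(G)\le k+1$.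

We check each single operation. A deletion or contraction inside $G_1$ turns $G_1$ into a graph $G_1'$ with $\operatorname{td}(G_1')\le k-1$. Removing $y_2$ from the result leaves the disjoint union of $G_1'$ and $G_2-y_2$, both of tree-depth at most $k-1$, so the result has tree-depth at most $k$ by (R2). Operations inside $G_2$ are symmetric. Deleting the edge $y_1y_2$ leaves $G_1\cup G_2$, of tree-depth $k$. After contracting $y_1y_2$, removing the merged vertex leaves the disjoint union of $G_1-y_1$ and $G_2-y_2$, so the contracted graph has tree-depth at most $k$.
\end{proof}

For instance, starting from $K_1$ and repeatedly joining two copies of a path end to end shows that the path on $2^{k-1}$ vertices is $k$-critical.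

\begin{proof}[Proof of Theorem~\ref{thm:growth}(a) and (b)]
The graph $K_k$ is $k$-critical: a vertex deletion or a contraction leaves $k-1$ vertices, and after deleting an edge we label its ends $1$ and the other vertices $2,\dots,k-1$. Let $G_1$ be $k$-critical with maximum degree $d$ attained at $y_1$, and let $G_2=K_k$. The $(k+1)$-critical graph of Lemma~\ref{lem:join} has $\deg(y_1)=d+1$. Hence $f(k+1)\ge f(k)+1$, which is (a). Part (b) follows from (a) and Corollary~\ref{cor:forty}, which gives $f(40)\ge 40$.
\end{proof}

For part (c) we need graphs $J$ of arbitrarily large degree. The following lemma provides them by an elementary argument: we construct a finite group generated by $m$ involutions that satisfy no short relation, by letting them act on a finite piece of a tree.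

\begin{lemma}\label{lem:girth}
For every $m\ge 3$ there is a finite $m$-regular bipartite graph of girth at least $10$.
\end{lemma}

\begin{proof}
Let $T$ be the ball of radius $8$ around a vertex $o$ in the infinite $m$-regular tree. Color the edges of $T$ with $m$ colors so that edges with a common end have different colors; this can be done greedily, moving outward from $o$. Every vertex at distance less than $8$ from $o$ is then incident with exactly one edge of each color. For a color $c$, let $\pi_c$ be the permutation of $V(T)$ that interchanges the ends of every edge of color $c$ and fixes all other vertices; thus $\pi_c^2=1$. Let $\Gamma$ be the finite group generated by the $\pi_c$, and let $J$ have vertex set $\Gamma\times\{0,1\}$ and edges $(g,0)(g\pi_c,1)$ for all $g\in\Gamma$ and all colors $c$.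

The vertices $\pi_c(o)$ are the $m$ distinct neighbors of $o$, so the $\pi_c$ are distinct. The neighbors of $(g,\varepsilon)$ are the $m$ vertices $(g\pi_c,1-\varepsilon)$, so $J$ is $m$-regular and bipartite. Suppose that $J$ has a cycle of length $\ell\le 8$. Following it from a vertex $(g,0)$ multiplies $g$ on the right by $\pi_{c_1},\dots,\pi_{c_\ell}$ in turn and returns to $g$, so $\pi_{c_1}\cdots\pi_{c_\ell}=1$. Moreover $c_i\ne c_{i+1}$ for $i<\ell$, since otherwise the cycle would return to the vertex it visited two steps before. Apply the product to $o$, starting with $\pi_{c_\ell}$. Each factor acts on a vertex at distance less than $8$ from $o$ and moves it along an edge whose color differs from that of the previous edge. So the image of $o$ follows a walk in the tree $T$ that never backtracks, and it ends at distance $\ell>0$ from $o$. This contradicts $\pi_{c_1}\cdots\pi_{c_\ell}=1$. Since $J$ is bipartite, it has no $9$-cycle either.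
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:growth}(c)]
Fix $m\ge 3$. Theorem~\ref{thm:main}, applied to the graph of Lemma~\ref{lem:girth}, gives some $k_0$ with $f(k_0)-k_0\ge m-3$. By (a), $f(k)-k\ge m-3$ for all $k\ge k_0$. Since $m$ is arbitrary, $f(k)-k\to\infty$.

For the rate we need such graphs with few vertices. A generalized hexagon of order $(q,q)$ is a geometry of points and lines, with $q+1$ points on each line and $q+1$ lines through each point, whose incidence graph (the bipartite graph joining each point to the lines through it) has diameter $6$ and girth $12$. For every prime power $q$ there is one, the split Cayley hexagon (Tits 1959; see \cite{VanMaldeghem}), and its incidence graph is a $(q+1)$-regular bipartite graph of girth $12$ on $N=2(q^6-1)/(q-1)$ vertices. Theorem~\ref{thm:main} with $m=q+1\ge 3$ gives a $k_q$-critical graph, where $k_q=N+2-q$, with a vertex of degree $N=k_q+q-2$. Since $q\ge 2$,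
\[
k_q\le N\le 2q^5\cdot\frac{q}{q-1}\le 4q^5 .
\]
Given $k\ge 128$, we have $(k/4)^{1/5}\ge 2$. Let $q$ be the largest power of $2$ with $q\le (k/4)^{1/5}$. Then $q\ge 2$, $q>\frac12(k/4)^{1/5}$, and $k_q\le 4q^5\le k$. By (a),
\[
f(k)-k\ge f(k_q)-k_q\ge q-2\ge \tfrac12(k/4)^{1/5}-2 . \qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Uniqueness in labelings of tree-depth-critical graphs},
\texttt{http://math.uri.edu/\%7Ebarrus/talks/JMM17\_Barrus\_treedepth2.pdf}

\bibitem{VanMaldeghem}
H.~Van Maldeghem, \emph{Generalized Polygons}, Birkh\"auser, 1998.

\end{thebibliography}
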